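# Charged bosons with kinetic energy $|p|$: the power $N^{1/4}$

## 1. Two opposite charges, then many charges in one Gaussian

Put a positive charge at $x_1\in\mathbf R^3$ and a negative one at $x_2$, both in the same normalized state $f(x)=\pi^{-3/4}e^{-|x|^2/2}$, so that $\psi=f\otimes f$. Let the kinetic energy of each particle be $|p|=\sqrt{-\Delta}$, that is, multiplication by $|p|$ on the Fourier side. The unitary Fourier transform of $f$ is the same Gaussian, so
$$\langle f,|p|f\rangle=\pi^{-3/2}\int_{\mathbf R^3}|p|\,e^{-|p|^2}dp=\pi^{-3/2}\cdot4\pi\int_0^\infty\rho^3e^{-\rho^2}d\rho=\frac{2}{\sqrt\pi}.$$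
The difference $z=x_1-x_2$ has density $(2\pi)^{-3/2}e^{-|z|^2/2}$, so the mean of $1/|x_1-x_2|$ is $(2\pi)^{-3/2}\cdot 4\pi\int_0^\infty\rho e^{-\rho^2/2}d\rho=\sqrt{2/\pi}$. The attraction gained, divided by the kinetic energy paid, is
$$\frac{\sqrt{2/\pi}}{4/\sqrt\pi}=\frac{\sqrt2}{4}\approx0.354 .$$

Dilating $f$ does not change this number: if lengths are multiplied by $R$, both energies are multiplied by $1/R$. So for this kinetic energy it makes sense to ask for the best ratio of attraction to kinetic energy.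

Now put $n$ positive and $n$ negative charges in the same $f$. There are $n^2-n$ pairs of equal charges and $n^2$ opposite pairs, so the Coulomb energy is $(n^2-n-n^2)\sqrt{2/\pi}=-n\sqrt{2/\pi}$. The kinetic energy is $2n\cdot2/\sqrt\pi$. The ratio is again $\sqrt2/4$. Can $N$ charges do better than two?

Here is the general setting. There are $N$ particles with positions $x_1,\dots,x_N\in\mathbf R^3$ and charges $e_i$, usually $\pm1$. Neutrality is not assumed. For a normalized $\psi\in H^{1/2}(\mathbf R^{3N})$,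
$$K(\psi)=\sum_{i=1}^N\langle\psi,|p_i|\psi\rangle,\qquad P(\psi)=\Big\langle\psi,\sum_{i<j}\frac{e_ie_j}{|x_i-x_j|}\,\psi\Big\rangle .\tag{1}$$
No symmetry of $\psi$ is imposed; the bosonic energy is the absolute lowest.

**Product states never do better than a constant.** Let $\psi=f_1\otimes\dots\otimes f_N$, let $\rho_i=|f_i|^2$, and write $(\rho,\rho')=\iint\rho(x)\rho'(y)|x-y|^{-1}dx\,dy$. Then
$$P(\psi)=\tfrac12\Big(\sum e_i\rho_i,\sum e_i\rho_i\Big)-\tfrac12\sum e_i^2(\rho_i,\rho_i).$$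
The first term is $\ge0$, because the Coulomb kernel is positive definite. Kato's inequality $|x|^{-1}\le\frac\pi2|p|$, recalled in Section 2, gives $(\rho_i,\rho_i)\le\frac\pi2\langle f_i,|p|f_i\rangle$. So $-P\le\frac\pi4K$ if $|e_i|\le1$. A ratio that grows with $N$ can come only from correlations.

**A linear bound is free.** Kato's inequality in $x_i$ and in $x_j$ gives $|x_i-x_j|^{-1}\le\frac\pi4(|p_i|+|p_j|)$. Summing over pairs,
$$\Big\langle\psi,\sum_{i<j}\frac1{|x_i-x_j|}\psi\Big\rangle\le\frac\pi4(N-1)K(\psi).\tag{2}$$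
In particular $P(\psi)$ is absolutely convergent.

The truth lies between $N^0$ and $N^1$. It is known that $-P\le CN^{1/3}K$; Section 3 derives such a bound. The paper "The $N^{7/5}$ Law for Charged Bosons" (doi:10.1007/bf01229202), in its formula (1.14), conjectures that for large $N$
$$-P(\psi)\le CN^{1/4}K(\psi),\tag{3}$$
with $C$ independent of $N$, of the charges and of $\psi$. This is true, and for every $N\ge1$. We prove three statements.

**Theorem 1.** There is a universal $C$ such that $-P(\psi)\le CN^{1/4}K(\psi)$ for all $N\ge1$, all $e_i\in[-1,1]$ (in particular $e_i=\pm1$), and all $\psi$.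

**Theorem 2.** Let $e_i=\pm1$, with $N_+$ positive and $N_-$ negative charges, and $m=\min(N_+,N_-)\ge1$. Let $D(N_+,N_-)=\sup_\psi(-P(\psi))/K(\psi)$. Then $c\,m^{1/4}\le D(N_+,N_-)\le C\,m^{1/4}$. (If $m=0$, then $P\ge0$.)

**Theorem 3.** Let $1<\alpha<2$ and $K_\alpha(\psi)=\sum_i\langle\psi,|p_i|^\alpha\psi\rangle$. Then $-P\le C_\alpha N^{1-\frac3{\alpha(\alpha+3)}}K_\alpha^{1/\alpha}$ for all $N$ and all $e_i\in[-1,1]$.

Throughout, $C,c$ are positive universal constants that may change from line to line, and $|E|$ is the volume of a set $E$.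

## 2. Facts about $|p|$, and potentials with small level sets

**The double integral formula** (Lieb–Loss, *Analysis*, Thm 7.12). For $f\in H^{1/2}(\mathbf R^3)$,
$$\langle f,|p|f\rangle=\frac1{2\pi^2}\iint\frac{|f(x)-f(y)|^2}{|x-y|^4}\,dx\,dy .\tag{4}$$

**Kato's inequality** (Kato, *Perturbation Theory*, V.5.4; Herbst 1977). For every $y\in\mathbf R^3$,
$$\int\frac{|f(x)|^2}{|x-y|}dx\le\frac\pi2\langle f,|p|f\rangle .\tag{5}$$

**Rearrangement.** Let $w\ge0$ be measurable with $|\{w>\tau\}|<\infty$ for all $\tau>0$. Its symmetric decreasing rearrangement $w^*$ is the radial decreasing function for which $\{w^*>\tau\}$ is the ball about $0$ with the same volume as $\{w>\tau\}$. For example, if $w(x)=1/|x-y|$, then $w^*(x)=1/|x|$; and $(1_E)^*$ is the indicator of a centered ball of volume $|E|$. We use $\int wg\le\int w^*g^*$ for $g\ge0$, the identity $(|f|^2)^*=(|f|^*)^2$, and the fact that $\langle f,|p|f\rangle$ does not increase under $f\mapsto|f|\mapsto|f|^*$ (Lieb–Loss,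 Thm 7.13 and Lemma 7.17). The step $f\mapsto|f|$ is visible in (4), since $\big||f(x)|-|f(y)|\big|\le|f(x)-f(y)|$.

These facts combine into the one analytic tool of the upper bounds: a potential may be very singular, and only the volumes of its level sets matter.

**Lemma 1.** Let $0<\sigma\le1$, let $w\ge0$ be measurable, and let $|\{w>\tau\}|\le\kappa\,\tau^{-3/\sigma}$ for all $\tau>0$. Then for $f\in H^{1/2}(\mathbf R^3)$
$$\int w|f|^2\le\Big(\frac{3\kappa}{4\pi}\Big)^{\sigma/3}\Big(\frac\pi2\Big)^{\sigma}\langle f,|p|f\rangle^{\sigma}\,\|f\|^{2-2\sigma}.$$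

*Proof.* If $w^*(x)>\tau$, then the ball $\{w^*>\tau\}$ has radius at least $|x|$, so $\frac{4\pi}3|x|^3\le\kappa\tau^{-3/\sigma}$, that is, $\tau\le(3\kappa/4\pi)^{\sigma/3}|x|^{-\sigma}$. Hence $w^*(x)\le(3\kappa/4\pi)^{\sigma/3}|x|^{-\sigma}$. With $g=|f|^*$,
$$\int w|f|^2\le\int w^*g^2\le\Big(\frac{3\kappa}{4\pi}\Big)^{\sigma/3}\int\frac{g^2}{|x|^\sigma}\le\Big(\frac{3\kappa}{4\pi}\Big)^{\sigma/3}\Big(\int\frac{g^2}{|x|}\Big)^\sigma\Big(\int g^2\Big)^{1-\sigma}$$
by Hölder. Now $\int g^2/|x|\le\frac\pi2\langle g,|p|g\rangle\le\frac\pi2\langle f,|p|f\rangle$ and $\int g^2=\|f\|^2$. $\square$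

We apply this to functions of $N$ points by freezing all coordinates except $x_i$. If $f$ denotes $\psi$ as a function of $x_i$ alone, then $\langle\psi,|p_i|\psi\rangle$ is the integral of $\langle f,|p|f\rangle$ over the frozen coordinates.

## 3. Completing squares on balls, and the power $N^{1/3}$

Write $B=B(z,r)$ for the ball of center $z$ and radius $r$, and put
$$d\mu=r^{-5}\,dr\,dz\quad\text{on }(0,\infty)\times\mathbf R^3 .$$
Let $v_1(|u|)=|B(0,1)\cap B(u,1)|$. It is continuous, positive on $[0,2)$ and zero on $[2,\infty)$. For two points at distance $d=|x-y|$ we have $\int dz\,1_B(x)1_B(y)=r^3v_1(d/r)$, and the substitution $s=d/r$ gives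
$$\int d\mu\,1_B(x)1_B(y)=\int_0^\infty r^{-2}v_1(d/r)\,dr=\frac{b_1}{d},\qquad b_1=\int_0^2v_1(s)\,ds .\tag{6}$$
So the Coulomb kernel is a superposition of products $1_B(x)1_B(y)$. In particular $(\rho,\rho)=b_1^{-1}\int d\mu\,(\int_B\rho)^2\ge0$ for real $\rho\in C_c$, with equality only if $\rho$ has zero integral over almost every ball, that is, only if $\rho=0$. This is the positive definiteness used in Section 1.

A natural first attempt is to complete the square in each ball. If $B$ contains $n$ of the particles, those with index in $S$, then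
$$\sum_{i<j}e_ie_j1_B(x_i)1_B(x_j)=\tfrac12\Big(\sum_{i\in S}e_i\Big)^2-\tfrac12\sum_{i\in S}e_i^2\ge-\frac n2,$$
and the left side is $0$ if $n\le1$. Let $\delta_i$ be the distance from $x_i$ to the nearest other particle. If $x_i\in B$ and $r\le\delta_i/2$, then $B$ contains no other particle, because all points of $B$ are at distance less than $2r$ from $x_i$. Balls of radius $r$ containing $x_i$ have centers in a set of volume $\frac{4\pi}3r^3$. Integrating over $\mu$ (Fubini is allowed by (2)),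
$$b_1P(\psi)\ge-\frac12\sum_i\Big\langle\psi,\int_{\delta_i/2}^\infty r^{-5}\,\frac{4\pi}3r^3\,dr\;\psi\Big\rangle=-\frac{4\pi}3\sum_i\langle\psi,\delta_i^{-1}\psi\rangle .\tag{7}$$
For frozen $x_j$, $j\ne i$, the function $w(x)=1/\min_j|x-x_j|$ has $\{w>\tau\}$ equal to a union of $N-1$ balls of radius $1/\tau$. Lemma 1 with $\sigma=1$ and $\kappa=\frac{4\pi}3(N-1)$ yields $\langle\psi,\delta_i^{-1}\psi\rangle\le\frac\pi2(N-1)^{1/3}\langle\psi,|p_i|\psi\rangle$. So
$$-P\le\frac{2\pi^2}{3b_1}(N-1)^{1/3}K .$$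

This is the power $1/3$, and (7) cannot give more. Take $f\in C_c^\infty$ normalized with $|f|^2=\eta>0$ on $B(0,2)$, and $\psi=f^{\otimes N}$ with $N\ge2$. Given $x_i\in B(0,1)$, no other particle lies within $N^{-1/3}$ of it with probability $(1-\frac{4\pi\eta}{3N})^{N-1}\le e^{-2\pi\eta/3}$. Hence $\langle\delta_i^{-1}\rangle\ge N^{1/3}\cdot\frac{4\pi\eta}3(1-e^{-2\pi\eta/3})$. So $\sum_i\langle\delta_i^{-1}\rangle\ge cN^{4/3}$ while $K=N\langle f,|p|f\rangle$: the last estimate is of the right order. Yet this $\psi$ is a product state, and Section 1 says $-P\le\frac\pi4K$. The loss is in (7).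

In a ball, $\sum e_ie_j1_B1_B$ depends only on which charges are inside. It equals $-n/2$ when the ball is neutral with $e_i=\pm1$, even if $\psi$ is constant there and has no local kinetic energy. So it would not help to set aside a part of the kinetic energy that penalizes variation of $\psi$ inside $B$: the bound $-n/2$ would stay. To profit from local kinetic energy we need an interaction whose expectation vanishes in the constant state.

## 4. Mean-zero profiles, with the same measure for $|p|$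

The way out is to write $1/|x-y|$ with *mean-zero* functions on balls instead of $1_B$, and to write $|p|$ as a superposition of local operators, in such a way that one measure $\mu$ serves both.

**Definition.** For $B=B(z,r)$ and $f\in L^2(\mathbf R^3)$ let $(P_Bf)(x)=1_B(x)|B|^{-1}\int_Bf$ and $Q_B=1_B-P_B$. On $L^2(B)$, $P_B$ is the projection onto constants and $Q_B\ge0$ the projection onto mean-zero functions. Let $f_0=1$ for $|x|<2^{-1/3}$, $f_0=-1$ for $2^{-1/3}\le|x|<1$, $f_0=0$ for $|x|\ge1$, and put $\chi_B(x)=f_0((x-z)/r)$.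

The radius $2^{-1/3}$ halves the volume of the unit ball, so $\int_B\chi_B=0$; also $\chi_B^2=1_B$. As an example, $Q_B1_B=0$ and $Q_B\chi_B=\chi_B$: the constant costs nothing, and $\chi_B$ costs one full unit.

**Kinetic part.** Expanding the square shows $\langle f,Q_Bf\rangle=\int_B|f|^2-|B|^{-1}|\int_Bf|^2=\frac1{2|B|}\iint_{B\times B}|f(x)-f(y)|^2$. With $|B|=\frac{4\pi}3r^3$ and $d=|x-y|$,
$$\int d\mu\,\frac{1_B(x)1_B(y)}{2|B|}=\frac3{8\pi}\int_0^\infty r^{-5}v_1(d/r)\,dr=\frac3{8\pi}\,d^{-4}\int_0^2s^3v_1(s)\,ds .$$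
By (4),
$$\int d\mu\,\langle f,Q_Bf\rangle=a\,\langle f,|p|f\rangle,\qquad 0<a<\infty .\tag{8}$$

**Coulomb part.** The function $f_0*f_0$ is radial, bounded and supported in $|u|\le2$; write $g(|u|)=(f_0*f_0)(u)$. Since $f_0$ is even, $\int dz\,\chi_B(x)\chi_B(y)=r^3g(d/r)$, so as in (6)
$$\int d\mu\,\chi_B(x)\chi_B(y)=\int_0^\infty r^{-2}g(d/r)\,dr=\frac bd,\qquad b=\int_0^2g(s)\,ds .\tag{9}$$
Because $g$ changes sign, $b>0$ needs an argument. From $|u|^{-2}=\int_0^\infty e^{-t|u|^2}dt$,
$$b=\frac1{4\pi}\int\frac{g(|u|)}{|u|^2}du=\frac1{4\pi}\int_0^\infty dt\iint f_0(x)f_0(y)e^{-t|x-y|^2}dx\,dy>0,$$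
because a Gaussian has a positive Fourier transform and $f_0\ne0$. The interchange is legitimate since $\int|g(|u|)|\,|u|^{-2}du<\infty$.

**The identity.** Note that $|\chi_B(x)\chi_B(y)|=1_B(x)1_B(y)$, so (6) and (2) allow Fubini for the Coulomb part. The kinetic integrand is nonnegative. Write $Q_B^{(i)}$ for $Q_B$ acting on $x_i$. For every $\lambda>0$,
$$bP(\psi)+\lambda aK(\psi)=\int d\mu\,\langle\psi,h_B\psi\rangle,\qquad h_B=\lambda\sum_iQ_B^{(i)}+\sum_{i<j}e_ie_j\chi_B(x_i)\chi_B(x_j).\tag{10}$$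
A lower bound on $h_B$, one ball at a time, becomes an upper bound on $-P$.

## 5. The energy of $n$ charges in one ball

**Two charges, exactly.** Let $e_1,e_2=\pm1$, let both particles be in $B$, and let $\omega=|B|^{-1/2}1_B$, $\eta=|B|^{-1/2}\chi_B$. The interaction $e_1e_2\chi_B(x_1)\chi_B(x_2)$ exchanges $\omega\otimes\omega$ and $\eta\otimes\eta$ up to the sign $e_1e_2$, and $Q_1+Q_2$ equals $0$ on the first and $2$ on the second. So $h$ leaves their span invariant and acts there as
$$\begin{pmatrix}0&e_1e_2\\e_1e_2&2\lambda\end{pmatrix},\qquad\text{lowest eigenvalue }\ \lambda-\sqrt{\lambda^2+1}=-\frac1{\lambda+\sqrt{\lambda^2+1}}\ge-\frac1{2\lambda}.$$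
The constant state has energy $0$, and the gain from the coupling is only of second order. With $n$ charges there are about $n^2/2$ pairs, which suggests a gain of order $n^2/\lambda$ until the trivial bound $-n/2$ takes over, at $n$ of order $\lambda$. The lemma makes this exact up to constants.

**Lemma 2.** Let $n\ge1$, $e_i\in[-1,1]$, $\lambda>0$. On $L^2(B^n)$ let $Q_i=Q_B^{(i)}$, $T=\sum_{i=1}^nQ_i$, $X_i=e_i\chi_B(x_i)$ and $h=\lambda T+\sum_{i<j}X_iX_j$. Then
$$h\ge-\tfrac32\,n\min(1,n/\lambda)\tag{11}$$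
and
$$h\ge-3n\min\big(1,(n-1)/\lambda\big).\tag{12}$$

*Proof.* **Step 1: the trivial bound, for many particles.** Since $X_i^2\le1$, $\sum_{i<j}X_iX_j=\frac12(\sum X_i)^2-\frac12\sum X_i^2\ge-\frac n2$. So $h\ge-n/2$ always. If $n>\lambda/3$, then $\min(1,n/\lambda)\ge\frac13$ and (11) follows. From now on $n\le\lambda/3$.

**Step 2: sort the interaction by how it moves particles out of the constant.** Let $P_i=1-Q_i$. Because $\chi_B$ has mean zero, $P_iX_iP_i=0$. So
$$X_i=A_i+A_i^*+D_i,\qquad A_i=P_iX_iQ_i,\quad D_i=Q_iX_iQ_i .$$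
Operators with different indices commute, and $A_i^2=0$ since $Q_iP_i=0$. Put $A=\sum A_i$, $D=\sum D_i$. Then $\sum_{i\ne j}A_iA_j=A^2$, likewise for adjoints, and $\sum_{i\ne j}(A_iA_j^*+A_i^*A_j)=2\sum_{i\ne j}A_i^*A_j=2(A^*A-\sum A_i^*A_i)$. Therefore
$$\sum_{i\ne j}X_iX_j=A^2+A^{*2}+2\Big(A^*A-\sum A_i^*A_i\Big)+\Big(D^2-\sum D_i^2\Big)+2\sum_{i\ne j}(A_i+A_i^*)D_j .$$

**Step 3: bound everything except $A^2+A^{*2}$ by $T$.** We use three estimates.

* $A_i^*A_i=Q_iX_iP_iX_iQ_i\le Q_i$ and $D_i^2=Q_iX_iQ_iX_iQ_i\le Q_i$, since $\|X_i\|\le1$.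
* $\|A_i+A_i^*\|=\|A_i\|\le1$: the square of this operator is $A_iA_i^*+A_i^*A_i$, which is block diagonal with respect to $P_i$ and $Q_i$.
* For $i\ne j$, $(A_i+A_i^*)D_j=Q_j(A_i+A_i^*)D_jQ_j$ is self-adjoint, and $|\langle\phi,(A_i+A_i^*)D_j\phi\rangle|\le\|Q_j\phi\|^2$.

In the last sum each $j$ occurs with $n-1$ values of $i$. Dropping $A^*A\ge0$ and $D^2\ge0$, and halving,
$$\sum_{i<j}X_iX_j\ge\tfrac12(A^2+A^{*2})-\tfrac12\big(2+1+2(n-1)\big)T=\tfrac12(A^2+A^{*2})-(n+\tfrac12)T .$$

**Step 4: complete a square for the pair terms.** The operator $A^2+A^{*2}$ moves pairs in and out of the constant, as in the $2\times2$ example. First, $\|A\phi\|^2\le n\sum\|A_i\phi\|^2$ by Cauchy–Schwarz, so $A^*A\le n\sum A_i^*A_i\le nT$. Second, $AA^*$ is not much larger than $A^*A$: operators with different indices commute, so $[A,A^*]=\sum(A_iA_i^*-A_i^*A_i)\le\sum A_iA_i^*\le n$. For $0<s\le1$,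
$$0\le(A+sA^*)^*(A+sA^*)=A^*A+s^2AA^*+s(A^2+A^{*2}),$$
hence
$$\tfrac12(A^2+A^{*2})\ge-\tfrac1{2s}\big((1+s^2)A^*A+s^2n\big)\ge-\tfrac1sA^*A-\tfrac{sn}2\ge-\tfrac nsT-\tfrac{sn}2 .$$
Take $s=2n/\lambda\le\frac23$. The right side becomes $-\frac\lambda2T-\frac{n^2}\lambda$.

**Step 5: collect.** Since $n+\frac12\le\frac32n\le\frac\lambda2$,
$$h\ge\Big(\lambda-\frac\lambda2-n-\frac12\Big)T-\frac{n^2}\lambda\ge-\frac{n^2}\lambda=-n\min(1,n/\lambda).$$
This proves (11). For (12): if $n=1$, then $h=\lambda Q_1\ge0$. If $n\ge2$, then $n\le2(n-1)$, so $\min(1,n/\lambda)\le2\min(1,(n-1)/\lambda)$, and (11) gives (12). $\square$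

The form (12) has the merit of vanishing when a ball contains one particle. That keeps the integral over small balls finite.

## 6. From balls to a one-body potential: proof of Theorem 1

**Step 1: apply Lemma 2 in every ball.** Fix $B$ and split $\mathbf R^{3N}$ according to the set $S$ of indices with $x_i\in B$. Since $Q_B=1_BQ_B1_B$ and $\chi_B=0$ off $B$, $h_B$ commutes with this splitting. On each piece it acts as the operator $h$ of Lemma 2 in the variables $x_i$, $i\in S$. By (12),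
$$h_B\ge-3\sum_i1_B(x_i)\min\big(1,n_B^{(i)}/\lambda\big),\qquad n_B^{(i)}=\#\{j\ne i:x_j\in B\}.\tag{13}$$

**Step 2: integrate over balls.** Put $W_i=\int d\mu\,1_B(x_i)\min(1,n_B^{(i)}/\lambda)$. By (10) and (13),
$$bP+\lambda aK\ge-3\sum_i\langle\psi,W_i\psi\rangle .$$
If $x_i\in B(z,r)$, all particles in the ball are within $2r$ of $x_i$. The centers $z$ fill a volume $\frac{4\pi}3r^3$. So $W_i\le w(x_i)$, with
$$w(x)=\frac{4\pi}3\int_0^\infty r^{-2}\min\big(1,n(x,2r)/\lambda\big)dr,\tag{14}$$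
where $n(x,\rho)$ counts the particles $j\ne i$ with $|x_j-x|<\rho$.

**Step 3: measure the level sets of $w$.**

**Lemma 3.** Let $n(x,\rho)$ count the points within distance $\rho$ of $x$ among $M$ given points, and define $w$ by (14). Then $|\{w>\tau\}|\le c_0\frac M{\lambda\tau^3}$ for all $\tau>0$, and $\langle f,wf\rangle\le C_1(M/\lambda)^{1/3}\langle f,|p|f\rangle$ for $f\in H^{1/2}(\mathbf R^3)$.

*Proof.* Let $t>0$. In (14) use the bound $1$ for $r>1/t$ and the bound $n/\lambda$ for $r\le1/t$: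
$$w\le\tfrac{4\pi}3(t+F_t),\qquad F_t(x)=\frac1\lambda\int_0^{1/t}r^{-2}n(x,2r)\,dr .$$
Each point contributes $\frac{4\pi}3(2r)^3=\frac{32\pi}3r^3$ to $\int n(x,2r)\,dx$. So $\int F_t\,dx=\frac M\lambda\int_0^{1/t}\frac{32\pi}3r\,dr=\frac{16\pi}3\frac M{\lambda t^2}$. By Chebyshev, $|\{w>\frac{8\pi}3t\}|\le|\{F_t>t\}|\le\frac{16\pi}3\frac M{\lambda t^3}$. Set $\tau=\frac{8\pi}3t$; this is the first claim. The second is Lemma 1 with $\sigma=1$ and $\kappa=c_0M/\lambda$. $\square$

**Step 4: choose $\lambda$.** Apply Lemma 3 in the variable $x_i$ with the $M=N-1\le N$ other points frozen, and integrate over them: $\langle\psi,W_i\psi\rangle\le C_1(N/\lambda)^{1/3}\langle\psi,|p_i|\psi\rangle$. Summing over $i$,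
$$-bP(\psi)\le\big(\lambda a+3C_1(N/\lambda)^{1/3}\big)K(\psi)\qquad\text{for every }\lambda>0 .\tag{15}$$
With $\lambda=N^{1/4}$ both terms are of order $N^{1/4}$, and $-P\le b^{-1}(a+3C_1)N^{1/4}K$. This proves Theorem 1, and with it (3), for all $N\ge1$. $\blacksquare$

It is instructive to see which balls matter. If the particles have density $N$ in a unit volume, then $n(x,2r)$ is of order $Nr^3$, and $\int r^{-2}\min(1,Nr^3/\lambda)\,dr=\frac32(N/\lambda)^{1/3}$ has its two pieces meeting at $r=(\lambda/N)^{1/3}$. For $\lambda=N^{1/4}$ this is $r=N^{-1/4}$, and such a ball holds about $N^{1/4}$ particles. Section 8 builds a state that correlates at exactly this scale.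

## 7. Only the minority counts: the upper bound in Theorem 2

Now $e_i=\pm1$. By charge symmetry let the negative charges be the minority, so $m=N_-\ge1$. The bound (13) is wasteful in a ball that holds only positive charges: it pays about $n^2/\lambda$ where the true interaction is repulsive. The remedy is to add a small multiple of the Coulomb energy written with $1_B$ as in (6), which rewards charge imbalance.

**Step 1: the modified identity.** Let $\lambda\ge1$ and $\delta=54/\lambda$. From (6) and (10),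
$$(b+\delta b_1)P+\lambda aK=\int d\mu\,\langle\psi,h_B^\delta\psi\rangle,\qquad h_B^\delta=h_B+\delta\sum_{i<j}e_ie_j1_B(x_i)1_B(x_j).\tag{16}$$
Where $B$ contains $n_\pm$ charges of each sign, put $n=n_++n_-$ and $q=n_+-n_-$. There the added term is $\frac\delta2(q^2-n)=\frac{27}\lambda(q^2-n)$.

**Step 2: one ball.** We claim
$$h_B^\delta\ge-500\,n_+\min(1,n_-/\lambda).\tag{17}$$
By (11), $h_B\ge-\frac32n\min(1,n/\lambda)\ge-\frac{3n^2}{2\lambda}$. Since $\lambda\ge1$, $\min(1,n_-/\lambda)\ge1/\lambda$ whenever $n_-\ge1$. There are four cases.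

* $n\le1$. Then $q^2=n$ and $h_B\ge0$, so $h_B^\delta\ge0$.
* $n\ge2$ and $n_+n_-=0$. Then $q^2=n^2$ and $n^2-n\ge\frac12n^2$, so $h_B^\delta\ge\frac1\lambda\big(-\frac32n^2+\frac{27}2n^2\big)\ge0$.
* $n_\pm\ge1$ and $|q|\ge n/3$. Then $h_B^\delta\ge\frac1\lambda(3n^2-\frac32n^2-27n)=\frac1\lambda(\frac32n^2-27n)$. This is $\ge0$ if $n\ge18$. If $n\le17$, it is at least $-\frac{459}\lambda\ge-459\,n_+\min(1,n_-/\lambda)$.
* $n\ge2$ and $|q|<n/3$. Then $n_\pm=\frac12(n\pm q)>n/3$. So $\frac32n\min(1,n/\lambda)\le\frac32\cdot3n_+\cdot3\min(1,n_-/\lambda)=\frac{27}2n_+\min(1,n_-/\lambda)$. The added term is at least $-\frac{27n}\lambda\ge-\frac{81n_+}\lambda\ge-81\,n_+\min(1,n_-/\lambda)$. The sum of the two constants is less than $500$.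

**Step 3: integrate.** Let $W_i^-$ be defined like $W_i$ but with only the $m$ negative particles counted. Since $n_+\min(1,n_-/\lambda)=\sum_{i:e_i=+1}1_B(x_i)\min(1,n_-/\lambda)$, (16) and (17) give
$$(b+\delta b_1)P+\lambda aK\ge-500\sum_{i:\,e_i=+1}\langle\psi,W_i^-\psi\rangle\ge-500\,C_1(m/\lambda)^{1/3}K,$$
where the last step is Lemma 3 with $M=m$. Take $\lambda=m^{1/4}\ge1$. If $P<0$, then $-bP\le-(b+\delta b_1)P\le(a+500C_1)m^{1/4}K$. If $P\ge0$, there is nothing to prove. Hence $D(N_+,N_-)\le Cm^{1/4}$. $\blacksquare$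

## 8. A condensate with squeezed modes: the lower bound in Theorem 2

**Step 1: $D$ is nondecreasing in $N_+$ and in $N_-$.** This lets us prove the bound for convenient particle numbers only. Take $\psi$ for $(N_+,N_-)$ and add one particle in the state $\varphi_R(y)=R^{-3/2}\varphi(y/R)$, with $\varphi\in C_c^\infty$ normalized. The kinetic energy grows by $\langle\varphi_R,|p|\varphi_R\rangle=O(1/R)$. Each new Coulomb term is at most $\sup_x\int|\varphi_R(y)|^2|x-y|^{-1}dy\le\frac\pi2\langle\varphi_R,|p|\varphi_R\rangle=O(1/R)$ by (5). As $R\to\infty$ the ratio converges to that of $\psi$.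

**Step 2: Fock space for two species.** The trial state has no fixed particle numbers, so we recall the formalism. The Fock space over $L^2(\mathbf R^3)\otimes\mathbf C^2$ consists of sequences $\Psi=(\Psi_n)$, $n=(n_+,n_-)$, where $\Psi_n$ is a function of $n_+$ positive and $n_-$ negative positions, symmetric within each species, and $\sum\|\Psi_n\|^2=\|\Psi\|^2$. Let $a_\pm(x)$ be the annihilation fields and $|n|=n_++n_-$, and let $\mathcal N$ be the total number operator. Write $K_n=K(\Psi_n)$ and $P_n=P(\Psi_n)$ for the (unnormalized) energies of the components, with charges $+1$ and $-1$. The pair densities give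
$$\sum_nP_n=\frac12\iint\frac{dx\,dy}{|x-y|}\sum_{\sigma,\tau=\pm}\sigma\tau\,\|a_\tau(y)a_\sigma(x)\Psi\|^2,\tag{18}$$
and $\sum_nK_n$ is the trace of $|p|$ against the one-particle density matrix $\sum_\sigma\langle\Psi,a_\sigma^*(y)a_\sigma(x)\Psi\rangle$. Rotate the species: $c=(a_++a_-)/\sqrt2$, $d=(a_+-a_-)/\sqrt2$. The Fock space is then a product $\mathcal F_c\otimes\mathcal F_d$, the total number is $\mathcal N=\mathcal N_c+\mathcal N_d$, and the one-particle density matrix is $\langle c^*(y)c(x)\rangle+\langle d^*(y)d(x)\rangle$.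

**Step 3: two building blocks.** The *coherent state* with profile $\varphi$ ($\varphi$ real, normalized) and mean number $L$ is $\Psi_c=e^{-L/2}\sum_k\frac{L^{k/2}}{\sqrt{k!}}\varphi^{\otimes k}$. It satisfies $c(x)\Psi_c=\sqrt L\,\varphi(x)\Psi_c$; its particle number is Poisson with mean $L$.

For one mode $d$ with $[d,d^*]=1$ and vacuum $\Omega$, the *squeezed vacuum* is $(1-\theta^2)^{1/4}e^{-\frac\theta2d^{*2}}\Omega$, $0<\theta<1$. It contains $2j$ quanta with probability $(1-t)^{1/2}\binom{2j}j(t/4)^j$, where $t=\theta^2$, and no odd numbers; it is normalized because $G(t)=\sum_j\binom{2j}j(t/4)^j=(1-t)^{-1/2}$. The mean of $j$ is $tG'/G=\frac t{2(1-t)}$ and the mean of $j(j-1)$ is $t^2G''/G=\frac{3t^2}{4(1-t)^2}$. From $d\,e^{-\frac\theta2d^{*2}}\Omega=-\theta d^*e^{-\frac\theta2d^{*2}}\Omega$ we get $\langle dd\rangle=-\theta\langle dd^*\rangle=-\theta(1+\langle d^*d\rangle)$. For $\theta=1/\sqrt2$, $t=\frac12$,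
$$\langle d^*d\rangle=1,\qquad\langle dd\rangle=-\sqrt2,\qquad\langle(d^*d)^2\rangle=4\big(\tfrac34+\tfrac12\big)=5 .\tag{19}$$
What matters is that $|\langle dd\rangle|>\langle d^*d\rangle$.

**Step 4: the trial state.** Fix a real normalized $\varphi\in C_c^\infty(\mathbf R^3)$ equal to a constant $\varphi_0>0$ on $[0,1]^3$, and a real normalized $u\in C_c^\infty((0,1)^3)$. For an integer $\ell\ge1$ split $[0,1]^3$ into $M=\ell^3$ cubes of side $1/\ell$ with corners $y_k$, and let $u_k(x)=\ell^{3/2}u(\ell(x-y_k))$. These are orthonormal, having disjoint supports. Let $L=\ell^4$ and $\Psi=\Psi_c\otimes\Psi_d$, where $\Psi_c$ is the coherent state above and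
$$\Psi_d=\prod_{k=1}^M(1-\theta^2)^{1/4}e^{-\frac\theta2d_k^{*2}}\Omega,\qquad d_k=d(u_k),\quad\theta=\tfrac1{\sqrt2}.$$
So about $N=\ell^4$ particles sit in a unit volume, and correlations live in cubes of side $N^{-1/4}$, as the end of Section 6 suggests. Only the modes $\varphi$ and $u_1,\dots,u_M$ are occupied. So $c(x)\Psi=\sqrt L\varphi(x)\Psi$ and $d(x)\Psi=\sum_ku_k(x)d_k\Psi$, each $\Psi_n$ is a finite combination of products of $C_c^\infty$ functions, and all moments of the particle numbers are finite. Since the occupation of each $u_k$ is even, $\langle d_k^*d_l\rangle=\langle d_kd_l\rangle=0$ for $k\ne l$, and (19) gives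
$$\langle d^*(y)d(x)\rangle=\sum_ku_k(x)u_k(y),\qquad\langle d(y)d(x)\rangle=-\sqrt2\sum_ku_k(x)u_k(y).\tag{20}$$

**Step 5: Coulomb energy.** Since $a_\sigma=(c+\sigma d)/\sqrt2$,
$$a_\tau(y)a_\sigma(x)\Psi=\tfrac12\big(v_0+\sigma v_1+\tau v_2+\sigma\tau v_3\big),$$
with $v_0=L\varphi(x)\varphi(y)\Psi$, $v_1=\sqrt L\varphi(y)d(x)\Psi$, $v_2=\sqrt L\varphi(x)d(y)\Psi$, $v_3=d(y)d(x)\Psi$. Multiply the squared norm by $\sigma\tau$ and sum over signs: only the terms proportional to $\sigma\tau$ survive, each counted four times, so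
$$\sum_{\sigma,\tau}\sigma\tau\|a_\tau(y)a_\sigma(x)\Psi\|^2=2\,\mathrm{Re}\langle v_0,v_3\rangle+2\,\mathrm{Re}\langle v_1,v_2\rangle=2L\varphi(x)\varphi(y)(1-\sqrt2)\sum_ku_k(x)u_k(y).$$
Insert this in (18). On the support of $u_k$ we have $\varphi=\varphi_0$, and the substitution $x=y_k+X/\ell$ gives $(u_k,u_k)=\ell^{-2}(u,u)$. Hence, exactly,
$$\sum_nP_n=-(\sqrt2-1)\,L\,\ell^3\,\varphi_0^2\,\ell^{-2}(u,u)=-c_3\ell^5,\qquad c_3>0,\tag{21}$$
where $(u,u)>0$ by the remark after (6).

**Step 6: kinetic energy.** The one-particle density matrix is $L|\varphi\rangle\langle\varphi|+\sum_k|u_k\rangle\langle u_k|$, and $\langle u_k,|p|u_k\rangle=\ell\langle u,|p|u\rangle$. So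
$$\sum_nK_n=\ell^4\langle\varphi,|p|\varphi\rangle+\ell^3\cdot\ell\,\langle u,|p|u\rangle=c_4\ell^4 .\tag{22}$$
The ratio of (21) to (22) is of order $\ell=L^{1/4}$. What remains is to pass to fixed particle numbers.

**Step 7: large particle numbers carry little energy.** We show $\sum_n|n|K_n\le c_5\ell^8$. The left side is the trace of $|p|$ against the kernel $\langle\mathcal N c^*(y)c(x)\rangle+\langle\mathcal Nd^*(y)d(x)\rangle$. Its four pieces are as follows.

* $\langle\mathcal N_cc^*(y)c(x)\rangle=\langle c(y)\Psi,(\mathcal N_c+1)c(x)\Psi\rangle=(L^2+L)\varphi(x)\varphi(y)$.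
* $\langle\mathcal N_dc^*(y)c(x)\rangle=M\,L\,\varphi(x)\varphi(y)$, since $\langle\mathcal N_d\rangle=M$.
* $\langle\mathcal N_cd^*(y)d(x)\rangle=L\sum_ku_k(x)u_k(y)$.
* $\langle\mathcal N_dd^*(y)d(x)\rangle=(5+M-1)\sum_ku_k(x)u_k(y)$. Indeed $\langle\mathcal N_dd_k^*d_l\rangle=0$ for $k\ne l$ by parity, and $\langle\mathcal N_dd_k^*d_k\rangle=\langle(d_k^*d_k)^2\rangle+\sum_{l\ne k}\langle d_l^*d_l\rangle\langle d_k^*d_k\rangle=5+(M-1)$.

So the trace is $(L^2+L+ML)\langle\varphi,|p|\varphi\rangle+(L+M+4)\,\ell^4\langle u,|p|u\rangle\le c_5\ell^8$, because $L=\ell^4$ and $M=\ell^3\le\ell^4$.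

**Step 8: fixed particle numbers.** By (2), $|P_n|\le\frac\pi2|n|K_n$, which is summable by Step 7. In each sector with $n_\pm\ge1$ we have $-P_n\le D(n_+,n_-)K_n$, and $-P_n\le0$ if $n_+n_-=0$. Let $\Lambda\ge1$ be an integer, and recall that $D(1,1)>0$ by Section 1, so $D(\Lambda\ell^4,\Lambda\ell^4)>0$ by monotonicity.

* If $|n|\le\Lambda\ell^4$, monotonicity gives $D(n_+,n_-)\le D(\Lambda\ell^4,\Lambda\ell^4)$.
* If $|n|>\Lambda\ell^4$, Theorem 1 gives $D(n_+,n_-)\le C|n|^{1/4}\le C|n|(\Lambda\ell^4)^{-3/4}$.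

Summing over $n$ and using (21), (22) and Step 7,
$$c_3\ell^5\le D(\Lambda\ell^4,\Lambda\ell^4)\,c_4\ell^4+C\Lambda^{-3/4}\ell^{-3}\,c_5\ell^8 .$$
Choose $\Lambda$, once and for all, with $C\Lambda^{-3/4}c_5\le c_3/2$. Then $D(\Lambda\ell^4,\Lambda\ell^4)\ge\frac{c_3}{2c_4}\ell$ for all $\ell\ge1$. Note that Theorem 1 itself controls the tail.

**Step 9: all $m$.** If $m\ge\Lambda$, let $\ell=\lfloor(m/\Lambda)^{1/4}\rfloor\ge\frac12(m/\Lambda)^{1/4}$. Then $\Lambda\ell^4\le m$, and monotonicity gives $D(N_+,N_-)\ge D(m,m)\ge D(\Lambda\ell^4,\Lambda\ell^4)\ge cm^{1/4}$. If $1\le m<\Lambda$, then $D(N_+,N_-)\ge D(1,1)\ge\frac{\sqrt2}4\ge cm^{1/4}$ with $c=\frac{\sqrt2}4\Lambda^{-1/4}$. This completes the proof of Theorem 2. $\blacksquare$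

**Remark 1.** For $N\ge2$ the largest value of $\min(N_+,N_-)$ with $N_++N_-=N$ is $\lfloor N/2\rfloor$. So $\max_{N_++N_-=N}D(N_+,N_-)$ is of exact order $N^{1/4}$, and the exponent $\frac14$ in (3) cannot be lowered, even for neutral systems.

**Remark 2.** Restricting to bosonic wave functions changes nothing. Given $\psi$, let $\Phi=(\mathrm{Av}_\sigma|\psi\circ\sigma|^2)^{1/2}$, averaged over permutations $\sigma$ within each species. Then $\Phi$ is symmetric and $P(\Phi)=P(\psi)$. For the vector $F=(\psi\circ\sigma)_\sigma$, with Euclidean norm taken with averaged weights, $\big||F(x)|-|F(y)|\big|\le|F(x)-F(y)|$. Inserting this in (4) for each variable gives $K(\Phi)\le\mathrm{Av}_\sigma K(\psi\circ\sigma)=K(\psi)$.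

## 9. Kinetic energy $|p|^\alpha$ with $1<\alpha<2$: proof of Theorem 3

We may assume $0<K_\alpha<\infty$. Only the kinetic decomposition changes, and it makes $\lambda$ depend on the radius of the ball.

**Step 1: decomposition.** For $0<\alpha<2$, $\langle f,|p|^\alpha f\rangle$ is a constant times $\iint|f(x)-f(y)|^2|x-y|^{-3-\alpha}dx\,dy$. The computation before (8), with $r^{-4-\alpha}$ in place of $r^{-5}$, reads $\frac3{8\pi}\int_0^\infty r^{-4-\alpha}v_1(d/r)\,dr=\frac3{8\pi}d^{-3-\alpha}\int_0^2s^{2+\alpha}v_1(s)\,ds$. So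
$$\int r^{-4-\alpha}\,dr\,dz\,\langle f,Q_Bf\rangle=a_\alpha\langle f,|p|^\alpha f\rangle,\qquad0<a_\alpha<\infty .$$
Since $\lambda r^{-4-\alpha}=r^{-5}\cdot\lambda r^{1-\alpha}$, (10) holds with $K_\alpha$ and $a_\alpha$ on the left and with $\lambda$ inside $h_B$ replaced by $\lambda_r=\lambda r^{1-\alpha}$.

**Step 2: the potential.** Lemma 2 holds for every positive value of its parameter, so we use it with $\lambda_r$. As in Section 6, $bP+\lambda a_\alpha K_\alpha\ge-3\sum_i\langle\psi,w(x_i)\psi\rangle$, now with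
$$w(x)=\frac{4\pi}3\int_0^\infty r^{-2}\min\big(1,n(x,2r)\,r^{\alpha-1}/\lambda\big)dr .$$
Splitting at $r=1/t$ as in Lemma 3, with at most $N$ points,
$$\big|\{w>\tfrac{8\pi}3t\}\big|\le\frac1t\cdot\frac{32\pi}3\,\frac N\lambda\int_0^{1/t}r^\alpha dr\le C\,\frac N{\lambda\,t^{2+\alpha}} .$$
Lemma 1 applies with $\sigma=\frac3{2+\alpha}$, which is less than $1$ because $\alpha>1$, and $\kappa=CN/\lambda$. As $\sigma/3=1/(2+\alpha)$,
$$\int w|f|^2\le C\Big(\frac N\lambda\Big)^{\frac1{2+\alpha}}\langle f,|p|f\rangle^\sigma\,\|f\|^{2-2\sigma}.$$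

**Step 3: sum over particles.** Let $k_i=\langle\psi,|p_i|\psi\rangle$ and $K_1=\sum k_i$. Integrating over the frozen variables with Hölder (exponents $1/\sigma$ and $1/(1-\sigma)$, $\|\psi\|=1$) gives $\langle\psi,w(x_i)\psi\rangle\le C(N/\lambda)^{1/(2+\alpha)}k_i^\sigma$. A second Hölder gives $\sum k_i^\sigma\le N^{1-\sigma}K_1^\sigma$. By Jensen, $k_i\le\langle\psi,|p_i|^\alpha\psi\rangle^{1/\alpha}$, and Hölder again yields $K_1\le N^{1-1/\alpha}K_\alpha^{1/\alpha}$. Therefore
$$-bP\le\lambda a_\alpha K_\alpha+C\Big(\frac N\lambda\Big)^{\frac1{2+\alpha}}N^{1-\sigma}K_1^\sigma\le\lambda a_\alpha K_\alpha+C\lambda^{-\frac1{2+\alpha}}N^{\frac1{2+\alpha}+1-\frac\sigma\alpha}K_\alpha^{\sigma/\alpha}.$$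

**Step 4: choose $\lambda$.** Make the two terms equal up to constants by
$$\lambda^{\frac{3+\alpha}{2+\alpha}}=N^{\frac1{2+\alpha}+1-\frac\sigma\alpha}K_\alpha^{\frac\sigma\alpha-1}.$$
Then both are of order $\lambda K_\alpha=N^EK_\alpha^{E'}$. Raising to the power $\frac{2+\alpha}{3+\alpha}$ and using $(2+\alpha)\sigma=3$,
$$E=\frac{1+(2+\alpha)-3/\alpha}{3+\alpha}=1-\frac3{\alpha(\alpha+3)},\qquad E'=1+\frac{3/\alpha-2-\alpha}{3+\alpha}=\frac{1+3/\alpha}{3+\alpha}=\frac1\alpha .\qquad\blacksquare$$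

**Remark 3.** At $\alpha=1$ the formula of Theorem 3 gives $N^{1/4}K$, in agreement with Theorem 1. At $\alpha=2$, which this proof does not cover, it would give $N^{7/10}K^{1/2}$, the form of the known $N^{7/5}$ law. Sharpness for $1<\alpha<2$ is not claimed.
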